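\title{Spectra of pure complex subjordan operators}

\begin{abstract}
A complex jordan operator is a sum $S+N$ of a normal operator $S$ and an operator $N$ with $N^2=0$ and $SN=NS$. A complex subjordan operator is the restriction of such an operator to an invariant subspace, and it is pure if none of its nonzero restrictions is complex jordan. For a compact set $X\subset\mathbb C$ let $R_2(X)$ be the uniform closure of the pairs $(r,r')$, where $r$ is rational without poles in $X$. We prove that a compact set $E$ is the spectrum of a pure complex subjordan operator if and only if $R_2(E\cap\bar D)\neq C(E\cap\bar D)\oplus C(E\cap\bar D)$ for every open disc $D$ that meets $E$. This confirms a conjectured analog of the Clancey--Putnam theorem on pure subnormal operators. The main step is a localization theorem for pairs of measures that annihilate $R_2(E)$, in which the cutoff function is chosen by duality. The same theorem shows that membership in $R_2(E)$ is a local property and identifies the largest such spectrum inside an arbitrary compact set.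
\end{abstract}

\section{Introduction}\label{sec:intro}

Operators are bounded linear operators on nonzero complex Hilbert spaces, and subspaces are closed. For a compact set $X\subset\mathbb C$, let $C(X)$ be the space of continuous complex functions on $X$ with the supremum norm, $\mathrm{Rat}(X)$ the set of rational functions without poles in $X$, and $R(X)$ the closure of $\mathrm{Rat}(X)$ in $C(X)$.

An operator is \emph{subnormal} if it is the restriction of a normal operator to an invariant subspace, and a subnormal operator is \emph{pure} if it is normal on no nonzero reducing subspace. The theorem of Clancey and Putnam describes the possible spectra: a compact set $E$ is the spectrum of some pure subnormal operator if and only if $R(E\cap\bar D)\neq C(E\cap\bar D)$ for every open disc $D$ with $D\cap E\neq\emptyset$. This paper concerns the same question when normal operators are replaced by operators that look, over each point of the spectrum, like Jordan blocks of size at most two.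

\begin{definition}\label{def:jordan}
An operator $J$ is \emph{complex jordan} if $J=S+N$ with $S$ normal, $N^2=0$ and $SN=NS$. An operator $T$ is \emph{complex subjordan} if $T=J|_{\mathcal H}$ for a complex jordan operator $J$ and a subspace $\mathcal H$ invariant under $J$. It is \emph{pure} if no restriction of $T$ to a nonzero invariant subspace is complex jordan.
\end{definition}

The word ``complex'' distinguishes this class from the real case, in which $S$ is self-adjoint. The basic example is multiplication by $\left[\begin{smallmatrix} z&0\\ 1&z\end{smallmatrix}\right]$, that is, $(f,g)\mapsto(zf,\,f+zg)$, on $L^2(m)\oplus L^2(m)$ for a compactly supported measure $m$ in the plane. A pure operator has no eigenvector, since its restriction to the line spanned by one would be a scalar; in particular it acts on an infinite-dimensional space. With $N=0$ one recovers the subnormal operators, and for them the two notions of purity agree (Remark~\ref{rem:subnormal}).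

Which space of functions should replace $R(X)$? Since $N^2=0$ and $SN=NS$, we have $J^n=S^n+nS^{n-1}N$, and more generally $r(J)=r(S)+r'(S)N$ for rational $r$ without poles in $\sigma(S)$. So $r(J)$ is controlled by the pair $(r,r')$, and one is led to the following space.

\begin{definition}\label{def:R2}
For compact $X\subset\mathbb C$, $R_2(X)$ is the closure of $\{(r,r'):r\in\mathrm{Rat}(X)\}$ in $C(X)\oplus C(X)$, with uniform convergence in each coordinate.
\end{definition}

Let $T=J|_{\mathcal H}$ have spectrum $E$ and suppose $\sigma(S)\subset E$, which can always be arranged (Lemma~\ref{lem:C}). Then $\mathcal H$ is invariant under $r(J)$ for $r\in\mathrm{Rat}(E)$, hence under $f(S)+g(S)N$ for all $(f,g)\in R_2(E)$. If $R_2(E)=C(E)\oplus C(E)$, the pairs $(z,0)$, $(\bar z,0)$ and $(0,1)$ show that $\mathcal H$ is invariant under $S$, $S^*$ and $N$, so that $T$ itself is complex jordan. Thus the spectrum of a pure operator satisfies $R_2(E)\ne C(E)\oplus C(E)$, and one expects the same of every portion of $E$.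

\begin{example}\label{ex:first}
(a) If $R(X)\neq C(X)$, then $R_2(X)\neq C(X)\oplus C(X)$, because first coordinates of elements of $R_2(X)$ lie in $R(X)$. This happens when $X$ has an interior point, near which all functions in $R(X)$ are holomorphic while $\bar z$ is not.

(b) If $X=[0,1]$, then $R(X)=C(X)$ by the Weierstrass theorem, but $R_2(X)=\{(f,f'):f\in C^1[0,1]\}$. Indeed, $r_n\to f$ and $r_n'\to g$ uniformly force $f'=g$; conversely, approximate $f'$ by polynomials and integrate. Here $R_2(X)$ is proper for a new reason: the second coordinate is tied to the first.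

(c) If $X$ is totally disconnected, then $R_2(X)=C(X)\oplus C(X)$. Given $f,g\in C(X)$ and $\varepsilon>0$, split $X$ into disjoint compact pieces $X_1,\dots,X_n$ of diameter less than $\varepsilon$, pick $p_j\in X_j$, and let $F(z)=f(p_j)+g(p_j)(z-p_j)$ near $X_j$. For small $\varepsilon$ the pair $(F,F')$ is uniformly close to $(f,g)$ on $X$. By Runge's theorem $F$ is a uniform limit, on a compact neighborhood of $X$, of rational functions without poles there, and by the Cauchy estimates their derivatives converge to $F'$ on $X$.
\end{example}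

It is conjectured in \cite{closability} that a compact set $E$ is the spectrum of some pure complex subjordan operator if and only if $R_2(E\cap\bar D)\ne C(E\cap\bar D)\oplus C(E\cap\bar D)$ for all open discs $D$ with $D\cap E\neq\emptyset$. We prove the conjecture. To state the result in full we pass to the dual side. A pair $(\mu,\nu)$ of complex Borel measures on $X$ \emph{annihilates} $R_2(X)$, written $(\mu,\nu)\perp R_2(X)$, if
\[
\int r\,d\mu+\int r'\,d\nu=0\qquad\text{for all } r\in\mathrm{Rat}(X).
\]
By the Riesz representation and Hahn--Banach theorems, $(f,g)\in R_2(X)$ if and only if $\int f\,d\mu+\int g\,d\nu=0$ for all such pairs, and $R_2(X)\neq C(X)\oplus C(X)$ if and only if a nonzero such pair exists. If $X\subset Y$, then $\mathrm{Rat}(Y)\subset\mathrm{Rat}(X)$, so a pair that annihilates $R_2(X)$ also annihilates $R_2(Y)$. We allow $X=\emptyset$, for which the only pair is $(0,0)$.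

\begin{theorem}\label{thm:main}
For a nonempty compact set $E\subset\mathbb C$ the following are equivalent:
\begin{enumerate}
\item[(i)] $E=\sigma(T)$ for some pure complex subjordan operator $T$;
\item[(ii)] $R_2(E\cap\bar D)\ne C(E\cap\bar D)\oplus C(E\cap\bar D)$ for every open disc $D$ with $D\cap E\neq\emptyset$;
\item[(iii)] $E$ is the closure of the union of the supports of $|\mu|+|\nu|$ over all $(\mu,\nu)\perp R_2(E)$.
\end{enumerate}
\end{theorem}

The implication (ii)$\Rightarrow$(i) is a direct construction. The difficulty lies in (i)$\Rightarrow$(ii). If $R_2(E\cap\bar D)$ is everything, the approximating rational functions may have poles in $E\setminus\bar D$, and such functions cannot be applied to $T$. What the operator theory needs is a supply of pairs in $R_2(E)$, and by duality this means cutting an annihilator of $R_2(E)$ down to an annihilator of $R_2(E\cap\bar D)$. Below $\|\mu\|$ is the total variation, $k(z)=1/(\pi z)$, $\partial=\frac12(\partial_x-i\partial_y)$, and $k*(\mu-\partial\nu)$ is a distribution discussed in Section~\ref{sec:dual}.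

\begin{theorem}[Localization]\label{thm:loc}
Let $D_1,D_2$ be open discs with $\bar D_1\subset D_2$. There is a constant $C=C(D_1,D_2)$, independent of $E$, such that for every compact $E$ and every $(\mu,\nu)\perp R_2(E)$ there is a pair $(\mu',\nu')$ carried by $E\cap\bar D_2$ with
\[
(\mu',\nu')\perp R_2(E\cap\bar D_2),\qquad \mu'=\mu,\ \nu'=\nu\ \text{ on } D_1,\qquad \|\mu'\|+\|\nu'\|\le C(\|\mu\|+\|\nu\|).
\]
Moreover $k*(\mu'-\partial\nu')=k*(\mu-\partial\nu)$ on $D_1$.
\end{theorem}

Section~\ref{sec:dual} shows why multiplication by a fixed cutoff, which suffices when $\nu=0$, fails in general. Section~\ref{sec:loc} proves Theorem~\ref{thm:loc} and (ii)$\Leftrightarrow$(iii). Section~\ref{sec:op} translates purity into a condition on $S$ and $N$; Sections~\ref{sec:nec} and~\ref{sec:suf} prove (i)$\Rightarrow$(ii) and (ii)$\Rightarrow$(i). Section~\ref{sec:more} draws two further consequences of localization.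

\section{The Cauchy transform of a pair of measures}\label{sec:dual}

We use distributions on $\mathbb C=\mathbb R^2$ with the bilinear pairing $\langle u,\psi\rangle$, $\psi\in C_c^\infty(\mathbb C)$. A locally integrable function $g$ is identified with $g\,dA$, where $dA$ is area measure, and $|\Delta|$ is the area of a set $\Delta$. With $\bar\partial=\frac12(\partial_x+i\partial_y)$ we have $\langle\partial u,\psi\rangle=-\langle u,\partial\psi\rangle$ and $\langle\bar\partial u,\psi\rangle=-\langle u,\bar\partial\psi\rangle$. The function $k$ is locally integrable and odd, and $\bar\partial k=\delta_0$. For a compactly supported distribution $u$, the convolution $k*u$ is given by $\langle k*u,\psi\rangle=-\langle u,k*\psi\rangle$; off the support of $u$ it is the function $w\mapsto\langle u,k(w-\cdot)\rangle$. We use three standard facts.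
\begin{enumerate}
\item[(F1)] $\bar\partial(k*u)=u=k*\bar\partial u$ for compactly supported $u$.
\item[(F2)] (Weyl's lemma) If $\bar\partial u=0$ on an open set, then $u$ is a holomorphic function there.
\item[(F3)] If $\mu$ is a compactly supported measure and $D$ is a disc of radius $\varrho$, then $k*\mu$ is a function and $\int_D|k*\mu|\,dA\le2\varrho\|\mu\|$.
\end{enumerate}
Fact (F3) is Fubini's theorem: $\int_D|k(w-z)|\,dA(w)$ is largest when $D$ is centered at $z$, where it equals $2\varrho$.

For $F$ smooth, $\langle\mu-\partial\nu,F\rangle=\int F\,d\mu+\int\partial F\,d\nu$. So a pair annihilates $R_2(X)$ exactly when the single distribution $\mu-\partial\nu$ kills rational functions, and the natural object is its Cauchy transform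
\[
h_{\mu,\nu}=k*(\mu-\partial\nu)=k*\mu-\partial(k*\nu),\qquad \bar\partial h_{\mu,\nu}=\mu-\partial\nu .
\]
Off the supports of $\mu$ and $\nu$,
\begin{equation}\label{eq:h}
h_{\mu,\nu}(w)=\frac1\pi\Big(\int\frac{d\mu(z)}{w-z}+\int\frac{d\nu(z)}{(w-z)^2}\Big).
\end{equation}
By (F1), $h_{\mu,\nu}$ is the only possible compactly supported solution of $\bar\partial H=\mu-\partial\nu$: any such $H$ equals $k*\bar\partial H=h_{\mu,\nu}$.

\begin{lemma}\label{lem:dual}
Let $\mu,\nu$ be measures on a compact set $X$. Then $(\mu,\nu)\perp R_2(X)$ if and only if $\operatorname{supp}h_{\mu,\nu}\subset X$.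
\end{lemma}

\begin{proof}
Write $h=h_{\mu,\nu}$. If $(\mu,\nu)\perp R_2(X)$ and $w\notin X$, apply the annihilation to $r(z)=1/(w-z)$, for which $r'(z)=1/(w-z)^2$; by \eqref{eq:h}, $h(w)=0$. Conversely, let $\operatorname{supp}h\subset X$ and $r\in\mathrm{Rat}(X)$, and take $F\in C_c^\infty(\mathbb C)$ equal to $r$ near $X$. Then
\[
\int r\,d\mu+\int r'\,d\nu=\langle\mu-\partial\nu,F\rangle=\langle\bar\partial h,F\rangle=-\langle h,\bar\partial F\rangle=0,
\]
since $\bar\partial F=0$ near $\operatorname{supp}h$.
\end{proof}

The lemma suggests how to localize: multiply $h$ by a cutoff function. Let $(\mu,\nu)\perp R_2(E)$, $h=h_{\mu,\nu}$, and let $\varphi\in C_c^\infty(D_2)$ equal $1$ near $\bar D_1$. By the product rule,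
\begin{equation}\label{eq:cut}
\bar\partial(\varphi h)=\alpha-\partial\beta,\qquad \alpha=\varphi\mu+(\partial\varphi)\nu+(\bar\partial\varphi)h,\quad\beta=\varphi\nu .
\end{equation}
All of $\alpha,\beta,\varphi h$ are supported in $E\cap\bar D_2$ and agree with $\mu,\nu,h$ on $D_1$. If $(\bar\partial\varphi)h$ is a measure, then $h_{\alpha,\beta}=\varphi h$, and by Lemma~\ref{lem:dual} the pair $(\alpha,\beta)$ has all the properties required in Theorem~\ref{thm:loc} except possibly the norm bound. Everything depends on the term $(\bar\partial\varphi)h$.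

\begin{example}[No derivative]\label{ex:nu0}
If $\nu=0$, then $h=k*\mu$ is integrable on $D_2$ by (F3). Any cutoff works, and $\|\alpha\|\le(\|\varphi\|_\infty+2\varrho\|\bar\partial\varphi\|_\infty)\|\mu\|$, where $\varrho$ is the radius of $D_2$.
\end{example}

\begin{example}[An arc]\label{ex:arc}
Let $\gamma$ be a rectifiable Jordan arc from $a$ to $b$, $\mu=\delta_a-\delta_b$, $\nu=dz|_\gamma$. For smooth $F$ we have $F(b)-F(a)=\int_\gamma\partial F\,dz+\int_\gamma\bar\partial F\,d\bar z$, so
\[
\langle\mu-\partial\nu,F\rangle=F(a)-F(b)+\int_\gamma\partial F\,dz=-\int_\gamma\bar\partial F\,d\bar z .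
\]
Hence $h=d\bar z|_\gamma$ and $(\mu,\nu)\perp R_2(\gamma)$. Again $h$ is a measure and any cutoff works: $\alpha=\varphi\mu+d\varphi|_\gamma$, $\beta=\varphi\,dz|_\gamma$, and the annihilation is the formula for $\int_\gamma d(\varphi r)$.
\end{example}

\begin{example}[A point mass]\label{ex:point}
Let $E$ be the closed unit disc, $\nu=\delta_0$, and $\mu=-\frac1{2\pi i}z^{-2}\,dz$ on the unit circle. Cauchy's formula for $r'(0)$ says that $(\mu,\nu)\perp R_2(E)$. For $|w|<1$ the integral of $z^{-2}(z-w)^{-1}dz$ over the unit circle is zero (expand the contour to infinity), so \eqref{eq:h} gives $h(w)=1/(\pi w^2)$ for $0<|w|<1$. If $\bar\partial\varphi(0)\neq0$, then $(\bar\partial\varphi)h$ is, on a punctured neighborhood of $0$, a function that is not integrable, so $\alpha$ is not a finite measure. If $\bar\partial\varphi=0$ near $0$, the cutoff works. A cutoff is never holomorphic, so $\bar\partial\varphi(p)\ne0$ at some point $p$; translating the example to $p$ shows that no single cutoff serves all pairs.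
\end{example}

So the cutoff must be adapted to the pair. Example~\ref{ex:point} also shows what survives of integrability: $|\{|h|>\lambda\}|\le1/\lambda$. This weak-type bound holds in general, and it turns out to be enough.

\section{Localization of annihilating pairs}\label{sec:loc}

Fix $D_1,D_2$ as in Theorem~\ref{thm:loc}, let $\varrho$ be the radius of $D_2$, and put $\Omega=D_2\setminus\bar D_1$. Fix once and for all $\varphi_0\in C_c^\infty(D_2)$ with $\varphi_0=1$ near $\bar D_1$. The derivatives of $\varphi_0$ lie in $C_c^\infty(\Omega)$; let $\delta>0$ be the distance from $\operatorname{supp}\bar\partial\varphi_0$ to $\partial\Omega$. This is where the hypothesis $\bar D_1\subset D_2$ is used. The admissible cutoffs are the functions in $\varphi_0+C_c^\infty(\Omega)$; each is supported in $D_2$ and equals $1$ near $\bar D_1$.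

\subsection*{Two estimates}
For compactly supported $g\in L^2(\mathbb C)$ the distribution $\partial(k*g)$ is an $L^2$ function. Up to sign the map $g\mapsto\partial(k*g)$ is the Beurling transform, the principal value convolution with $1/(\pi z^2)$. It is a Calder\'on--Zygmund operator, hence of weak type $(1,1)$ \cite[Ch.~II]{stein}: there is an absolute constant $c_0$ with $|\{|\partial(k*g)|>\lambda\}|\le c_0\|g\|_1/\lambda$. By (F3) and Chebyshev's inequality, $|\{z\in D_2:|k*g|>\lambda\}|\le2\varrho\|g\|_1/\lambda$. Splitting at height $\lambda/2$, we obtain for compactly supported $g_1,g_2\in L^2(\mathbb C)$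
\begin{equation}\label{eq:weak}
|\{z\in D_2:|h_{g_1,g_2}(z)|>\lambda\}|\le c_1\frac{\|g_1\|_1+\|g_2\|_1}{\lambda},\qquad c_1=2\max(c_0,2\varrho).
\end{equation}
For holomorphic functions a bound of this kind is as good as a uniform one.

\begin{lemma}\label{lem:holo}
Let $\Phi$ be holomorphic on the disc $D(z,\delta)$ and suppose $|\{|\Phi|>\lambda\}|\le W/\lambda$ for all $\lambda>0$. Then $|\Phi(z)|\le4W/(\pi\delta^2)$.
\end{lemma}

\begin{proof}
The hypothesis just fails to make $|\Phi|$ integrable, but it does make $|\Phi|^{1/2}$ integrable, and $|\Phi|^{1/2}=\exp(\frac12\log|\Phi|)$ is subharmonic. The mean value inequality and the layer-cake formula give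
\[
\pi\delta^2|\Phi(z)|^{1/2}\le\int_{D(z,\delta)}|\Phi|^{1/2}dA=\int_0^\infty|\{|\Phi|>t^2\}|\,dt\le\int_0^\infty\min(\pi\delta^2,W/t^2)\,dt .
\]
The two terms in the minimum are equal at $t_0=(W/\pi\delta^2)^{1/2}$, and the last integral is $\pi\delta^2t_0+W/t_0=2\pi\delta^2t_0$. Hence $|\Phi(z)|\le4t_0^2$.
\end{proof}

\subsection*{Choosing the cutoff by duality}
We first treat smooth $\mu$ and $\nu$. Then the terms in \eqref{eq:cut} are smooth functions, and the question is quantitative: can $\varphi$ be chosen so that their $L^1$ norms are controlled by those of $\mu$ and $\nu$? The terms depend linearly on $\varphi$, so the best choice is a distance problem in $L^1$, and the Hahn--Banach theorem converts it into a statement about bounded functions. No annihilation is assumed in the next lemma.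

\begin{lemma}\label{lem:cutoff}
There is a constant $c_2$, depending only on $D_1,D_2,\varphi_0$, with the following property. Let $\mu,\nu\in C_c^\infty(\mathbb C)$, $h=h_{\mu,\nu}$, $\kappa\ge\|\mu\|_1+\|\nu\|_1$, and for smooth $\varphi$ put $\alpha[\varphi]=\varphi\mu+(\partial\varphi)\nu+(\bar\partial\varphi)h$ and $\beta[\varphi]=\varphi\nu$. Then
\[
\Lambda:=\inf\big\{\|\alpha[\varphi]\|_{L^1(\Omega)}+\|\beta[\varphi]\|_{L^1(\Omega)}:\varphi\in\varphi_0+C_c^\infty(\Omega)\big\}\le c_2\kappa .
\]
\end{lemma}

\begin{proof}
Assume $\Lambda>0$. The number $\Lambda$ is the distance in $L^1(\Omega)\oplus L^1(\Omega)$, with the sum norm, from $(\alpha[\varphi_0],\beta[\varphi_0])$ to the linear manifold $\{(\alpha[\psi],\beta[\psi]):\psi\in C_c^\infty(\Omega)\}$. By Hahn--Banach there are $u,v\in L^\infty(\Omega)$ with $\|u\|_\infty,\|v\|_\infty\le1$ such that $\int_\Omega(u\,\alpha[\psi]+v\,\beta[\psi])\,dA$ is $0$ for $\psi\in C_c^\infty(\Omega)$ and is $\Lambda$ for $\psi=\varphi_0$. Collect the coefficients of $\psi$, $\partial\psi$, $\bar\partial\psi$: on $\Omega$ let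
\[
\tilde\mu=(u\mu+v\nu)/\Lambda,\qquad\tilde\nu=u\nu/\Lambda,\qquad\tilde h=uh/\Lambda,
\]
and let these functions be $0$ off $\Omega$. They are bounded, since $\mu,\nu,h$ are smooth, and
\begin{equation}\label{eq:HB}
\int_\Omega\big(\psi\tilde\mu+(\partial\psi)\tilde\nu+(\bar\partial\psi)\tilde h\big)\,dA=
\begin{cases}0,&\psi\in C_c^\infty(\Omega),\\ 1,&\psi=\varphi_0,\end{cases}
\end{equation}
\[
\|\tilde\mu\|_1\le\kappa/\Lambda,\qquad\|\tilde\nu\|_1\le\kappa/\Lambda,\qquad|\tilde h|\le|h|/\Lambda .
\]
We must show that the left side of \eqref{eq:HB} for $\psi=\varphi_0$ is at most a constant times $\kappa/\Lambda$. The first two terms are; the third is the problem, because $\tilde h$ is small only in the weak sense.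

The first line of \eqref{eq:HB} says that $\bar\partial\tilde h=\tilde\mu-\partial\tilde\nu$ on $\Omega$. This is the equation that the Cauchy transform $h_{\tilde\mu,\tilde\nu}$ solves on all of $\mathbb C$. So $\Phi=\tilde h-h_{\tilde\mu,\tilde\nu}$, a locally integrable function, satisfies $\bar\partial\Phi=0$ on $\Omega$, and by (F2) it is holomorphic there. Apply \eqref{eq:weak} to $h$ and to $h_{\tilde\mu,\tilde\nu}$:
\[
|\{z\in\Omega:|\Phi|>\lambda\}|\le|\{z\in\Omega:|h|>\tfrac{\Lambda\lambda}2\}|+|\{z\in\Omega:|h_{\tilde\mu,\tilde\nu}|>\tfrac\lambda2\}|\le\frac{2c_1\kappa}{\Lambda\lambda}+\frac{4c_1\kappa}{\Lambda\lambda}.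
\]
Every $z\in\operatorname{supp}\bar\partial\varphi_0$ has $D(z,\delta)\subset\Omega$, so Lemma~\ref{lem:holo} with $W=6c_1\kappa/\Lambda$ gives $|\Phi|\le24c_1\kappa/(\pi\delta^2\Lambda)$ on $\operatorname{supp}\bar\partial\varphi_0$.

Now substitute $\tilde h=\Phi+k*\tilde\mu-\partial(k*\tilde\nu)$ into the second line of \eqref{eq:HB}. The singular integral $\partial(k*\tilde\nu)$ has no $L^1$ bound, but it is paired with the fixed test function $\bar\partial\varphi_0\in C_c^\infty(\Omega)$, onto which the derivative can be moved:
\[
1=\int_\Omega\varphi_0\tilde\mu+\int_\Omega(\partial\varphi_0)\tilde\nu+\int_\Omega(\bar\partial\varphi_0)\Phi+\int_\Omega(\bar\partial\varphi_0)(k*\tilde\mu)+\int_\Omega(\partial\bar\partial\varphi_0)(k*\tilde\nu),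
\]
all integrals with respect to $dA$. Estimating the last two terms by (F3), we get $1\le c_2\kappa/\Lambda$ with
\[
c_2=\|\varphi_0\|_\infty+\|\partial\varphi_0\|_\infty+\frac{24c_1}{\pi\delta^2}\|\bar\partial\varphi_0\|_1+2\varrho\|\bar\partial\varphi_0\|_\infty+2\varrho\|\partial\bar\partial\varphi_0\|_\infty.\qedhere
\]
\end{proof}

\subsection*{Passage to the limit}

\begin{proof}[Proof of Theorem~\ref{thm:loc}]
Let $(\mu,\nu)\perp R_2(E)$, $h=h_{\mu,\nu}$ and $\kappa=\|\mu\|+\|\nu\|$; if $\kappa=0$ there is nothing to prove. By Lemma~\ref{lem:dual}, $\operatorname{supp}h\subset E$; this is the only use of the annihilation. Let $\eta_\varepsilon\ge0$ be a smooth function of integral $1$ supported in $|z|\le\varepsilon$, and let $\mu_\varepsilon,\nu_\varepsilon,h_\varepsilon$ be the convolutions of $\mu,\nu,h$ with $\eta_\varepsilon$. They are smooth and supported in $E_\varepsilon=\{z:\operatorname{dist}(z,E)\le\varepsilon\}$; they satisfy $\|\mu_\varepsilon\|_1+\|\nu_\varepsilon\|_1\le\kappa$ and $h_\varepsilon=h_{\mu_\varepsilon,\nu_\varepsilon}$; and they converge to $\mu,\nu,h$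 as distributions when $\varepsilon\to0$.

By Lemma~\ref{lem:cutoff} there is $\varphi_\varepsilon\in\varphi_0+C_c^\infty(\Omega)$ such that
\[
\alpha_\varepsilon=\varphi_\varepsilon\mu_\varepsilon+(\partial\varphi_\varepsilon)\nu_\varepsilon+(\bar\partial\varphi_\varepsilon)h_\varepsilon,\qquad\beta_\varepsilon=\varphi_\varepsilon\nu_\varepsilon
\]
satisfy $\|\alpha_\varepsilon\|_{L^1(\Omega)}+\|\beta_\varepsilon\|_{L^1(\Omega)}\le(c_2+1)\kappa$. Put $H_\varepsilon=\varphi_\varepsilon h_\varepsilon$. On $D_1$ we have $(\alpha_\varepsilon,\beta_\varepsilon,H_\varepsilon)=(\mu_\varepsilon,\nu_\varepsilon,h_\varepsilon)$, and off $D_2$ all three vanish, so $\|\alpha_\varepsilon\|_1+\|\beta_\varepsilon\|_1\le C\kappa$ with $C=c_2+2$. All three are supported in $E_\varepsilon\cap\bar D_2$. By \eqref{eq:cut}, $\bar\partial H_\varepsilon=\alpha_\varepsilon-\partial\beta_\varepsilon$, hence $H_\varepsilon=h_{\alpha_\varepsilon,\beta_\varepsilon}$.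

We have no control of the cutoffs $\varphi_\varepsilon$ as $\varepsilon\to0$, and none is needed. Choose $\varepsilon_j\to0$ such that $\alpha_{\varepsilon_j}\to\mu'$ and $\beta_{\varepsilon_j}\to\nu'$ weak-$*$ as measures on $\bar D_2$. Then $\|\mu'\|+\|\nu'\|\le C\kappa$. For a test function $\psi$ the function $k*\psi$ is smooth, so
\[
\langle H_{\varepsilon_j},\psi\rangle=-\int(k*\psi)\,\alpha_{\varepsilon_j}\,dA-\int\partial(k*\psi)\,\beta_{\varepsilon_j}\,dA\ \longrightarrow\ \langle h_{\mu',\nu'},\psi\rangle .
\]
If $\operatorname{supp}\psi\subset D_1$, passing to the limit gives $\mu'=\mu$, $\nu'=\nu$ and $h_{\mu',\nu'}=h$ on $D_1$. If $\operatorname{supp}\psi$ misses $E\cap\bar D_2$, which is the intersection of the decreasing compact sets $E_\varepsilon\cap\bar D_2$, then it misses $E_\varepsilon\cap\bar D_2$ for small $\varepsilon$; so $\mu',\nu'$ and $h_{\mu',\nu'}$ are supported in $E\cap\bar D_2$. By Lemma~\ref{lem:dual}, $(\mu',\nu')\perp R_2(E\cap\bar D_2)$.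
\end{proof}

\begin{corollary}\label{cor:loc}
Let $D$ be an open disc with $R_2(E\cap\bar D)=C(E\cap\bar D)\oplus C(E\cap\bar D)$. Then $|\mu|(D)=|\nu|(D)=0$ for all $(\mu,\nu)\perp R_2(E)$. Hence $(f|_E,g|_E)\in R_2(E)$ for all $f,g\in C_c(D)$.
\end{corollary}

\begin{proof}
Let $D_1$ be a smaller concentric disc. Theorem~\ref{thm:loc} with $D_2=D$ gives a pair that annihilates $R_2(E\cap\bar D)$, and is therefore zero, and that equals $(\mu,\nu)$ on $D_1$. Let $D_1$ increase to $D$. If $f,g\in C_c(D)$, extended by zero, then $\int f\,d\mu+\int g\,d\nu=0$ for every annihilating pair.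
\end{proof}

\begin{proof}[Proof of \textup{(ii)}$\Leftrightarrow$\textup{(iii)} in Theorem~\ref{thm:main}]
Let $E^*\subset E$ be the closed set in (iii). Assume (ii), and let $D$ be a disc centered at a point of $E$. A nonzero annihilator of $R_2(E\cap\bar D)$ annihilates $R_2(E)$ and is carried by $E\cap\bar D$, so $E^*$ meets $\bar D$. As the radius is arbitrary, $E^*=E$. Assume (iii), and let $D$ be an open disc that meets $E$. Then $D$ meets the support of $|\mu|+|\nu|$ for some $(\mu,\nu)\perp R_2(E)$, so $(|\mu|+|\nu|)(D)>0$, and Corollary~\ref{cor:loc} shows that $R_2(E\cap\bar D)$ is proper.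
\end{proof}

\section{Functional calculus and purity}\label{sec:op}

Let $J=S+N$ be complex jordan on $\mathcal K$. We recall the tools for normal operators. The map $f\mapsto f(S)$ on bounded Borel functions is a $*$-homomorphism with $\|f(S)\|\le\sup_{\sigma(S)}|f|$, and it takes bounded pointwise convergence to strong convergence. An operator that commutes with $S$ and $S^*$ commutes with every $f(S)$, and a subspace invariant under $S$ and $S^*$ (a \emph{reducing} subspace) is invariant under every $f(S)$. For a closed set $\Delta$, the restriction of $S$ to the range of the projection $1_\Delta(S)$ is normal with spectrum in $\Delta$. The Fuglede--Putnam theorem states that if $S$ and $Q$ are normal and $SW=WQ$, then $S^*W=WQ^*$.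

In particular $N$ commutes with $S^*$ and with every $f(S)$. For bounded Borel $f,g$ put $\Theta(f,g)=f(S)+g(S)N$. Then, using $N^2=0$,
\begin{equation}\label{eq:Theta}
\|\Theta(f,g)\|\le\|f\|_\infty+\|g\|_\infty\|N\|,\qquad\Theta(f_1,g_1)\Theta(f_2,g_2)=\Theta(f_1f_2,\,f_1g_2+g_1f_2).
\end{equation}
The product rule matches the Leibniz rule, so $r\mapsto\Theta(r,r')$ is a unital homomorphism on $\mathrm{Rat}(\sigma(S))$ that sends $z$ to $J$. Thus $(J-\lambda)^{-1}=\Theta(r,r')$ with $r=1/(z-\lambda)$ when $\lambda\notin\sigma(S)$, so that $\sigma(J)\subset\sigma(S)$, and $r(J)=\Theta(r,r')$ for all $r\in\mathrm{Rat}(\sigma(S))$. For a closed set $\Delta$, the range of $1_\Delta(S)$ is invariant under $S,S^*,N$, so the restriction of $J$ to it is complex jordan with spectrum in $\Delta$.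

One more observation will be used repeatedly. Let $T=J|_{\mathcal H}$ and $\lambda\notin\sigma(J)$. Then
\begin{equation}\label{eq:res}
\lambda\notin\sigma(T)\iff(J-\lambda)^{-1}\mathcal H\subset\mathcal H,\quad\text{and then }(T-\lambda)^{-1}=(J-\lambda)^{-1}|_{\mathcal H}.
\end{equation}
Indeed, if $T-\lambda$ is invertible and $x\in\mathcal H$, then $y=(T-\lambda)^{-1}x\in\mathcal H$ solves $(J-\lambda)y=x$; and if $(J-\lambda)^{-1}$ preserves $\mathcal H$, its restriction is a two-sided inverse of $T-\lambda$.

Purity is awkward to test from the definition: a restriction $T|_{\mathcal L}$ may be complex jordan through a decomposition $S_1+N_1$ that has, a priori, nothing to do with $S$ and $N$. The simplest case shows what to expect. If $Jx=\lambda x$, then $(S-\lambda)x=-Nx$ and $(S-\lambda)^2x=N^2x=0$; for normal $S$ this forces $(S-\lambda)x=0$, so $Nx=0$. The next lemma replaces the scalar $\lambda$ by a normal operator.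

\begin{lemma}\label{lem:A}
Let $Q$ be normal on $\mathcal M$ and let $W:\mathcal M\to\mathcal K$ be bounded with $WQ=JW$. Then $NW=0$, $WQ=SW$ and $WQ^*=S^*W$.
\end{lemma}

\begin{proof}
Let $Y=NW=WQ-SW$. Then $YQ=NJW=NSW=SY$, so $YQ^*=S^*Y$ by Fuglede--Putnam. Consequently $e^{-\zeta S}Ye^{\zeta Q}=Y$ and $e^{\bar\zeta S^*}Ye^{-\bar\zeta Q^*}=Y$ for $\zeta\in\mathbb C$. Since
\[
\frac{d}{d\zeta}\big(e^{-\zeta S}We^{\zeta Q}\big)=e^{-\zeta S}(WQ-SW)e^{\zeta Q}=Y,
\]
we have $e^{-\zeta S}We^{\zeta Q}=W+\zeta Y$. Multiply by $e^{\bar\zeta S^*}$ on the left and $e^{-\bar\zeta Q^*}$ on the right; normality lets us combine the exponentials: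
\[
e^{\bar\zeta S^*-\zeta S}\,W\,e^{\zeta Q-\bar\zeta Q^*}=e^{\bar\zeta S^*}We^{-\bar\zeta Q^*}+\zeta Y .
\]
The exponents on the left are skew-adjoint, so the outer factors are unitary and both sides have norm at most $\|W\|$. Multiply by $\bar\zeta$ and average over the circle $|\zeta|=t$. The term $\bar\zeta e^{\bar\zeta S^*}We^{-\bar\zeta Q^*}$ is an entire function of $\bar\zeta$ that vanishes at $0$, so its average is $0$, while $\bar\zeta\zeta Y=t^2Y$. Thus $t^2\|Y\|\le t\|W\|$ for all $t>0$, and $Y=0$. Now $WQ=SW$, and Fuglede--Putnam gives the last identity.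
\end{proof}

\begin{lemma}\label{lem:B}
A complex subjordan operator $T=J|_{\mathcal H}$ fails to be pure if and only if there is a nonzero subspace $\mathcal M\subset\mathcal H$ with $S\mathcal M\subset\mathcal M$, $S^*\mathcal M\subset\mathcal M$ and $N\mathcal M=0$.
\end{lemma}

\begin{proof}
Given such $\mathcal M$, the restriction $T|_{\mathcal M}=S|_{\mathcal M}$ is normal, hence complex jordan. Conversely, let $\mathcal L\ne0$ be invariant and $T|_{\mathcal L}=S_1+N_1$ complex jordan. The subspace $\mathcal M=\ker N_1$ is nonzero because $N_1^2=0$, and it reduces $S_1$ because $N_1$ commutes with $S_1$ and $S_1^*$. So $Q=S_1|_{\mathcal M}$ is normal, and $Jx=S_1x+N_1x=Qx$ for $x\in\mathcal M$. Lemma~\ref{lem:A}, applied to the inclusion $W:\mathcal M\to\mathcal K$, gives the three properties.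
\end{proof}

We call a subspace $\mathcal M$ as in Lemma~\ref{lem:B}, zero or not, a \emph{normal part} of $\mathcal H$. The closed span of normal parts is a normal part.

\begin{remark}\label{rem:subnormal}
Let $N=0$, so that $T$ is subnormal. A nonzero normal part lies in $\mathcal H$ and reduces $S$, hence reduces $T$, and $T$ is normal on it. Conversely, a nonzero reducing subspace on which $T$ is normal violates Definition~\ref{def:jordan}. So $T$ is pure as a subnormal operator exactly when it is pure as a complex subjordan operator.
\end{remark}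

Finally, the extension $J$ may be needlessly large, with spectrum far from $\sigma(T)$. The excess can be discarded.

\begin{lemma}\label{lem:C}
If $T=J|_{\mathcal H}$ is complex subjordan and $U=\mathbb C\setminus\sigma(T)$, then $1_U(S)x=0$ for all $x\in\mathcal H$. Hence, replacing $\mathcal K$ by $1_{\sigma(T)}(S)\mathcal K$, we may assume $\sigma(S)\subset\sigma(T)$.
\end{lemma}

\begin{proof}
Let $\Delta\subset U$ be a closed disc, $P=1_\Delta(S)$, and $x\in\mathcal H$; assume $P\ne0$ and let $J_0=J|_{P\mathcal K}$, so $\sigma(J_0)\subset\Delta$. Define $y(\lambda)=P(T-\lambda)^{-1}x$ for $\lambda\in U$ and $y(\lambda)=(J_0-\lambda)^{-1}Px$ for $\lambda\notin\Delta$. For $\lambda\in U$, since $P$ commutes with $J$, the first formula gives $(J_0-\lambda)y(\lambda)=P(J-\lambda)(T-\lambda)^{-1}x=Px$. So the two definitions agree on $U\setminus\Delta$, and $y$ is an entire function that tends to $0$ at infinity. By Liouville's theorem $y\equiv0$, and $Px=0$. Countably many such discs cover $U$, and the positive measure $\langle1_{(\cdot)}(S)x,x\rangle$ vanishes on each, so $1_U(S)x=0$.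
\end{proof}

\section{The spectrum of a pure operator satisfies the local condition}\label{sec:nec}

\begin{proof}[Proof of \textup{(i)}$\Rightarrow$\textup{(ii)}]
Let $T=J|_{\mathcal H}$ be pure with $\sigma(T)=E$, and assume $\sigma(S)\subset E$ by Lemma~\ref{lem:C}. Suppose that an open disc $D$ meets $E$ and $R_2(E\cap\bar D)=C(E\cap\bar D)\oplus C(E\cap\bar D)$.

\emph{Step 1: invariance.} By \eqref{eq:res}, $(J-\lambda)^{-1}\mathcal H\subset\mathcal H$ for $\lambda\notin E$. Every $r\in\mathrm{Rat}(E)$ is a product of a polynomial and functions $1/(z-\lambda)$ with $\lambda\notin E$, so $\Theta(r,r')\mathcal H\subset\mathcal H$. By the norm bound in \eqref{eq:Theta}, with suprema over $E\supset\sigma(S)$, we get $\Theta(f,g)\mathcal H\subset\mathcal H$ for $(f,g)\in R_2(E)$. Corollary~\ref{cor:loc}, applied to $(f,0)$ and $(0,g)$, yields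
\[
f(S)\mathcal H\subset\mathcal H,\qquad g(S)N\mathcal H\subset\mathcal H\qquad(f,g\in C_c(D)).
\]

\emph{Step 2: $\mathcal H$ has no spectral mass over $D$.} Purity is used twice, first against $N$ and then against $S$. Let $\mathcal M_1\subset\mathcal H$ be the closed span of the vectors $g(S)Nx$ with $g\in C_c(D)$, $x\in\mathcal H$. It is invariant under $S$ and $S^*$, because $zg,\bar zg\in C_c(D)$, and $Ng(S)Nx=g(S)N^2x=0$. By Lemma~\ref{lem:B}, $\mathcal M_1=0$. Let $\mathcal M_2\subset\mathcal H$ be the closed span of the vectors $f(S)x$ with $f\in C_c(D)$, $x\in\mathcal H$. It is invariant under $S$ and $S^*$ for the same reason, and $Nf(S)x=f(S)Nx\in\mathcal M_1=0$. So $\mathcal M_2=0$. Letting $f$ increase to $1_D$, we obtain $1_D(S)\mathcal H=0$. Hence $\mathcal H\subset\mathcal K_0=1_{\mathbb C\setminus D}(S)\mathcal K$, and $T$ is a restriction of $J_0=J|_{\mathcal K_0}$, where $\sigma(J_0)\cap D=\emptyset$.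

\emph{Step 3: $\sigma(T)$ misses $D$.} This does not follow from Step~2 alone, because a restriction can have larger spectrum than its extension: multiplication by $z$ on $L^2$ of the unit circle has the circle as spectrum, and its restriction to the Hardy space has the closed disc. The hypothesis on $D$ is needed once more. By Example~\ref{ex:first}(a), $E\cap\bar D$ has no interior point, so $D\setminus E$ is dense in $D$. For $\lambda\in D\setminus E$, \eqref{eq:res} gives $(J_0-\lambda)^{-1}\mathcal H\subset\mathcal H$. The resolvent of $J_0$ is norm continuous on $D$ and $\mathcal H$ is closed, so the inclusion holds for all $\lambda\in D$. By \eqref{eq:res} again, $D\cap\sigma(T)=\emptyset$, which contradicts $D\cap E\neq\emptyset$.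
\end{proof}

\section{Construction of pure operators}\label{sec:suf}

The model for the construction is multiplication by the variable on a Sobolev space, viewed through the graph of the derivative.

\begin{example}\label{ex:segment}
Let $L^2=L^2[0,1]$, $S(f,g)=(xf,xg)$ and $N(f,g)=(0,f)$ on $L^2\oplus L^2$, and let $\mathcal H$ be the closure of $\{(r,r'):r\in\mathrm{Rat}([0,1])\}$. Since $\Theta(r,r')(q,q')=(rq,(rq)')$, the space $\mathcal H$ is invariant under every $\Theta(r,r')$, so $T=J|_{\mathcal H}$ has spectrum in $[0,1]$ by \eqref{eq:res}. For $p\in[0,1]$ the bound $|r(p)|\le\|r\|_2+\|r'\|_2$ shows that $(r,r')\mapsto r(p)$ extends to a nonzero bounded functional on $\mathcal H$; it vanishes on the range of $T-p$, so $\sigma(T)=[0,1]$. A normal part of $\mathcal H$ lies in $\ker N=0\oplus L^2$. But if $r_n\to0$ and $r_n'\to g$ in $L^2$, then $\int g\psi\,dx=-\lim\int r_n\psi'\,dx=0$ for all $\psi\in C_c^1(0,1)$, so $g=0$. By Lemma~\ref{lem:B}, $T$ is pure.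
\end{example}

Purity came from the absence of \emph{vertical} vectors $(0,g)$ in $\mathcal H$. For a general set we build the measure from an annihilating pair; vertical vectors may then be present and must be removed. We use the standard fact that, for a finite positive measure $m$ with compact support, the subspaces of $L^2(m)$ that reduce multiplication by $z$ are the spaces $1_AL^2(m)$ with $A$ Borel.

\begin{proposition}\label{prop:constr}
Let $X$ be compact with $R_2(X)\ne C(X)\oplus C(X)$. There is a pure complex subjordan operator $T_X=J_X|_{\mathcal H_X}$, with $\mathcal H_X\neq0$ and $J_X=S_X+N_X$, such that $\|S_X\|\le\max_X|z|$, $\|N_X\|\le1$, $\sigma(T_X)\subset X$, and $\|(T_X-\lambda)^{-1}\|\le d^{-1}+d^{-2}$ for $\lambda\notin X$, where $d=\operatorname{dist}(\lambda,X)$.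
\end{proposition}

\begin{proof}
In both cases below $S_X$ is multiplication by $z$ on $L^2$ spaces of a measure on $X$, and $\|N_X\|\le1$. It then suffices to find a subspace $\mathcal H_X\ne0$ that is invariant under $\Theta(r,r')$ for all $r\in\mathrm{Rat}(X)$ and has no nonzero normal part. Indeed, $r=z$ gives invariance under $J_X$; $r=1/(z-\lambda)$ with \eqref{eq:res} and \eqref{eq:Theta} gives the spectral inclusion and the resolvent bound; and Lemma~\ref{lem:B} gives purity.

\emph{Case 1: $R(X)\neq C(X)$.} Take $N_X=0$. Let $\mu\neq0$ be a measure on $X$ that annihilates $R(X)$, write $\mu=\theta|\mu|$ with $|\theta|=1$, and let $\mathcal H$ be the closure of $\mathrm{Rat}(X)$ in $L^2(|\mu|)$. It is invariant under multiplication by $\mathrm{Rat}(X)$, and it is proper because $\langle r,\bar\theta\rangle=\int r\,d\mu=0$. Let $\mathcal M=1_BL^2(|\mu|)$ be the closed span of all normal parts of $\mathcal H$. If $\mathcal M=\mathcal H$, then $1\in\mathcal M$, which forces $\mathcal M=L^2(|\mu|)$, a contradiction. So $\mathcal H_X=\mathcal H\cap\mathcal M^\perp=\mathcal H\cap1_{B^c}L^2(|\mu|)$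 is nonzero and invariant under multiplication by $\mathrm{Rat}(X)$. A normal part of $\mathcal H_X$ lies in $\mathcal M\cap\mathcal M^\perp=0$.

\emph{Case 2: $R(X)=C(X)$.} Let $(\mu,\nu)\neq0$ annihilate $R_2(X)$, and put $m=|\mu|+|\nu|$ and $L^2=L^2(m)$. Let $\mathcal H$ be the closure of $\{(r,r'):r\in\mathrm{Rat}(X)\}$ in $L^2\oplus L^2$. For $r\in\mathrm{Rat}(X)$ the bounded map
\begin{equation}\label{eq:mult}
(f,g)\mapsto(rf,\,rg+r'f)
\end{equation}
sends $(q,q')$ to $(rq,(rq)')$, so it leaves $\mathcal H$ invariant. The functional $(f,g)\mapsto\int f\,d\mu+\int g\,d\nu$ is bounded, since $\mu$ and $\nu$ have densities bounded by $1$ with respect to $m$; it is nonzero and vanishes on $\mathcal H$. So $\mathcal H\neq L^2\oplus L^2$.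

\emph{The vertical vectors.} Let $\mathcal G=\{g:(0,g)\in\mathcal H\}$. By \eqref{eq:mult}, $\mathcal G$ is invariant under multiplication by $\mathrm{Rat}(X)$, hence by $R(X)=C(X)$, which contains $\bar z$. So $\mathcal G=1_AL^2$ for a Borel set $A$. We claim $m(A^c)>0$. Otherwise $0\oplus L^2\subset\mathcal H$, so $(r,0)=(r,r')-(0,r')\in\mathcal H$ for all $r\in\mathrm{Rat}(X)$; as $\mathrm{Rat}(X)$ is dense in $C(X)$ and thus in $L^2$, this gives $\mathcal H=L^2\oplus L^2$.

\emph{Removing them.} The orthogonal complement of $0\oplus\mathcal G$ in $\mathcal H$ need not be invariant under \eqref{eq:mult}, because the term $r'f$ may be nonzero on $A$. We therefore switch off the nilpotent part over $A$. On $\mathcal K=L^2\oplus1_{A^c}L^2$ let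
\[
S_X(f,g)=(zf,zg),\qquad N_X(f,g)=(0,1_{A^c}f).
\]
Then $S_X$ is normal, $N_X^2=0$, $S_XN_X=N_XS_X$, $\|N_X\|\le1$, and $\Theta(r,r')(f,g)=(rf,\,rg+1_{A^c}r'f)$. Let $\mathcal H'=\mathcal H\cap\mathcal K$, a closed subspace. If $(f,g)\in\mathcal H$, then $(f,1_{A^c}g)=(f,g)-(0,1_Ag)$ lies in $\mathcal H'$. Apply this to the image under \eqref{eq:mult} of a vector $(f,g)\in\mathcal H'$, for which $g=1_{A^c}g$: we obtain $\Theta(r,r')(f,g)\in\mathcal H'$. Also, $(0,g)\in\mathcal H'$ implies $g\in1_AL^2\cap1_{A^c}L^2=0$.

\emph{The remaining normal part.} Over $A$ the operator $N_X$ now vanishes, so normal parts can still occur there. Let $\mathcal M$ be the closed span of all normal parts of $\mathcal H'$, and let $(f,g)\in\mathcal M$. From $N_X(f,g)=0$ we get $f=1_Af$. Since $\mathcal M$ reduces $S_X$, it contains $1_A(S_X)(f,g)=(f,0)$, hence $(0,g)$, and so $g=0$. Thus $\mathcal M=\mathcal M_0\oplus0$, where $\mathcal M_0\subset1_AL^2$ reduces multiplication by $z$; that is, $\mathcal M=1_BL^2\oplus0$ with $B\subset A$. Put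
\[
\mathcal H_X=\mathcal H'\cap\mathcal M^\perp=\{(f,g)\in\mathcal H':1_Bf=0\}.
\]
It is invariant under $\Theta(r,r')$, which multiplies the first coordinate by $r$. It is nonzero: $r=1$ gives $(1,0)\in\mathcal H'$, and $(1_B,0)\in\mathcal M\subset\mathcal H'$, so $(1_{B^c},0)\in\mathcal H_X$, where $m(B^c)\ge m(A^c)>0$. A normal part of $\mathcal H_X$ lies in $\mathcal M\cap\mathcal M^\perp=0$.
\end{proof}

The proposition controls $\sigma(T_X)$ only from above. To fill out all of $E$ we take a direct sum over small discs; the uniform bounds in the proposition are what keep the sum bounded and its spectrum inside $E$.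

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(i)}]
Let $D_1,D_2,\dots$ be the open discs with rational centers and radii that meet $E$. For $X_n=E\cap\bar D_n$ let $T_n=(S_n+N_n)|_{\mathcal H_n}$, with $\mathcal H_n\subset\mathcal K_n$, be the operator of Proposition~\ref{prop:constr}. Then $S=\bigoplus S_n$ and $N=\bigoplus N_n$ are bounded, $J=S+N$ is complex jordan, and $T=\bigoplus T_n$ is its restriction to $\mathcal H=\bigoplus\mathcal H_n$.

If $\lambda\notin E$ and $d=\operatorname{dist}(\lambda,E)$, then $\operatorname{dist}(\lambda,X_n)\ge d$, so $\|(T_n-\lambda)^{-1}\|\le d^{-1}+d^{-2}$ for all $n$ and $T-\lambda$ is invertible. Thus $\sigma(T)\subset E$. On the other hand $\sigma(T)\supset\sigma(T_n)$, and $\sigma(T_n)$ is a nonempty subset of $\bar D_n$. Each point of $E$ lies in discs $D_n$ of arbitrarily small radius, so the closed set $\sigma(T)$ equals $E$.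

Let $\mathcal M$ be a normal part of $\mathcal H$ and $P_n$ the projection of $\bigoplus_j\mathcal K_j$ onto $\mathcal K_n$. Since $P_n$ commutes with $S,S^*,N$ and $P_n\mathcal H=\mathcal H_n$, the closure of $P_n\mathcal M$ is a normal part of $\mathcal H_n$, hence zero. So $\mathcal M=0$, and $T$ is pure by Lemma~\ref{lem:B}. This completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{example}\label{ex:arcs}
Every rectifiable Jordan arc $E$ is the spectrum of a pure complex subjordan operator, and of no pure subnormal operator. If an open disc $D$ meets $E$, choose a nondegenerate subarc $\gamma\subset E\cap D$; the nonzero pair of Example~\ref{ex:arc} annihilates $R_2(E\cap\bar D)$, so (ii) holds. On the other hand $R(E\cap\bar D)=C(E\cap\bar D)$, so the condition of Clancey and Putnam fails. This equality follows from Lavrentiev's theorem, and also directly: an arc of length $\ell$ is covered by $n$ discs of radius $\ell/n$, so it has area zero; if $\mu$ annihilates $R(E\cap\bar D)$, then by Lemma~\ref{lem:dual} the locally integrable function $k*\mu$ vanishes off a set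 of area zero, and $\mu=\bar\partial(k*\mu)=0$. By contrast, Example~\ref{ex:first}(c) shows that a compact set $E$ is not the spectrum of a pure complex subjordan operator if $E\cap\bar D$ is totally disconnected for some open disc $D$ that meets $E$.
\end{example}

\section{Locality of $R_2$ and the largest spectrum in a compact set}\label{sec:more}

Repeated use of Theorem~\ref{thm:loc} splits an annihilating pair into local pieces, which gives a locality theorem of Bishop type.

\begin{theorem}\label{thm:bishop}
Let $E$ be compact and $(f,g)\in C(E)\oplus C(E)$. If every $p\in E$ lies in an open disc $D_p$ with $(f,g)|_{E\cap\bar D_p}\in R_2(E\cap\bar D_p)$, then $(f,g)\in R_2(E)$.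
\end{theorem}

\begin{proof}
For each $p$ choose a smaller open disc $D_p'$, concentric with $D_p$, that contains $p$. By compactness $E\subset D_1'\cup\dots\cup D_n'$, where $D_i'=D_{p_i}'$ and $D_i=D_{p_i}$. Put $E_0=E$ and $E_i=E_{i-1}\setminus D_i'$; these sets are compact and $E_n=\emptyset$. Let $(\mu_0,\nu_0)\perp R_2(E)$. We construct $(\mu_i,\nu_i)\perp R_2(E_i)$ inductively. Given $(\mu_{i-1},\nu_{i-1})$, Theorem~\ref{thm:loc} for the set $E_{i-1}$ and the discs $D_i'$, $D_i$ gives $(\mu^i,\nu^i)\perp R_2(E_{i-1}\cap\bar D_i)$. Put $(\mu_i,\nu_i)=(\mu_{i-1}-\mu^i,\nu_{i-1}-\nu^i)$. The measures $\mu_i,\nu_i$ are supported in $E_{i-1}$ and vanish on $D_i'$. That alone makes $h_{\mu_i,\nu_i}$ only holomorphic on $D_i'$; the last clause of Theorem~\ref{thm:loc} says that it vanishes there. It is also supported in $E_{i-1}$, being a difference of two transforms that are, by Lemma~\ref{lem:dual}. So $\mu_i$, $\nu_i$, $h_{\mu_i,\nu_i}$ are supported in $E_i$, and $(\mu_i,\nu_i)\perp R_2(E_i)$ by Lemma~\ref{lem:dual}.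

Since $E_n=\emptyset$, we have $(\mu_n,\nu_n)=0$ and $(\mu_0,\nu_0)=\sum_i(\mu^i,\nu^i)$. Each $(\mu^i,\nu^i)$ annihilates $R_2(E\cap\bar D_i)$, which contains the restriction of $(f,g)$. Therefore
\[
\int f\,d\mu_0+\int g\,d\nu_0=\sum_{i=1}^n\Big(\int f\,d\mu^i+\int g\,d\nu^i\Big)=0 .\qedhere
\]
\end{proof}

Condition (iii) of Theorem~\ref{thm:main} attaches to any compact set a closed subset, and this subset has a meaning for both the approximation problem and the operators.

\begin{theorem}\label{thm:largest}
For compact $E$ let $E^*$ be the closure of the union of the supports of $|\mu|+|\nu|$ over all $(\mu,\nu)\perp R_2(E)$. Then: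
\begin{enumerate}
\item[(a)] $R_2(E)=\{(f,g)\in C(E)\oplus C(E):(f,g)|_{E^*}\in R_2(E^*)\}$;
\item[(b)] if $R_2(E)\ne C(E)\oplus C(E)$, then $E^*\neq\emptyset$ is the spectrum of a pure complex subjordan operator and contains every compact subset of $E$ that is such a spectrum;
\item[(c)] if $R_2(E)=C(E)\oplus C(E)$, no compact subset of $E$ is such a spectrum.
\end{enumerate}
\end{theorem}

\begin{proof}
We show that $R_2(E)$ and $R_2(E^*)$ have the same annihilating pairs. One inclusion holds because $E^*\subset E$. For the other, let $(\mu,\nu)\perp R_2(E)$ and $h=h_{\mu,\nu}$. The measures are carried by $E^*$, but rational functions with poles in $E\setminus E^*$ must now be annihilated as well; by Lemma~\ref{lem:dual} we have to show that $h=0$ off $E^*$. There $\bar\partial h=0$, so $h$ is holomorphic, and $h=0$ off $E$. Let $G$ be a component of $\mathbb C\setminus E^*$. If $G\subset E$, take a closed disc in $G$ with boundary circle $\Gamma$; by Cauchy's theorem $(dz|_\Gamma,0)\perp R_2(E)$, so $\Gamma\subset E^*$, contradicting $\Gamma\subset G$. Hence $G\setminus E$ is a nonempty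 open set on which $h$ vanishes, and $h=0$ on $G$ by the identity theorem.

Part (a) follows, since membership in either side is tested against the same pairs. It also follows that $(E^*)^*=E^*$. If $R_2(E)$ is proper, a nonzero pair exists, so $E^*\ne\emptyset$, and $E^*$ is a spectrum by (iii)$\Rightarrow$(i) of Theorem~\ref{thm:main}.

Let $F\subset E$ be the spectrum of a pure complex subjordan operator; it is nonempty. By Theorem~\ref{thm:main}, for each open disc $D$ centered at a point of $F$ there is a nonzero annihilator of $R_2(F\cap\bar D)$. It annihilates $R_2(E)$ and is carried by $\bar D$, so $\bar D\cap E^*\ne\emptyset$. Letting the radius tend to zero gives $F\subset E^*$, which completes (b). If $R_2(E)=C(E)\oplus C(E)$, then $E^*=\emptyset$ and no such $F$ exists, which is (c).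
\end{proof}

\begin{thebibliography}{9}

\bibitem{closability}
\emph{Closability of Differential Operators},
\texttt{https://\allowbreak vtechworks.lib.vt.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 10919/\allowbreak 54356/\allowbreak LD5655.V856\_1989.F366.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}.

\bibitem{stein}
Stein, \emph{Singular Integrals}.

\end{thebibliography}
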